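# Borel reducibility between analytic quasi-orders is a complete $\mathbf{\Sigma}^1_3$ quasi-order

## 1. Telling analytic sets apart by partial orders

A quasi-order on a set is a reflexive, transitive relation; a partial order is an antisymmetric quasi-order. If $Q$ and $R$ are quasi-orders on $X$ and $Y$, a reduction of $Q$ to $R$ is a function $f:X\to Y$ with
$$x\,Q\,y\iff f(x)\,R\,f(y)\qquad\text{for all }x,y\in X .$$
If $X,Y$ are standard Borel spaces and $f$ can be chosen Borel, we write $Q\le_B R$. For example, the quasi-order on $\{0,1\}$ in which everything is related to everything reduces to a one-point order, while a two-element antichain does not reduce to any linear order. Note that a reduction of a *partial* order to a partial order is injective: if $f(a)=f(a')$, then $f(a)\le f(a')\le f(a)$, so $a\le a'\le a$ and $a=a'$. It therefore also preserves and reflects the strict order $<$.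

Here is a warm-up. Let $A\subseteq 2^{\mathbb N}\times 2^{\mathbb N}$ be analytic, that is, $\mathbf\Sigma^1_1$, with sections $A_x=\{u:(x,u)\in A\}$. We want to attach to each $x$ an analytic partial order $\le_x$, in a uniform way, so that $\le_x$ Borel reduces to $\le_y$ exactly when $A_x=A_y$.

The first thing to try is one point $p_u$ for each $u\in 2^{\mathbb N}$ and one extra point $c$, with $p_u<c$ iff $u\in A_x$. This fails. If $A_x=\{u_0\}$ and $A_y=\{u_1\}$ with $u_0\neq u_1$, then the map that swaps $p_{u_0}$ with $p_{u_1}$ and fixes everything else is a Borel reduction. The points $p_u$ have no names, so a reduction may permute them. We give each of them a name that an order can read: a set of positions on a rigid, infinite frame. We set this up in slightly greater generality than the warm-up needs, with many groups of points instead of one.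

**Definition 1 (framed orders).** Let $I,T$ be nonempty sets, $\lambda:I\times T\to\mathcal P(\mathbb N)$ a function, and $P\subseteq I\times T$. Let $D(I,T)$ consist of distinct elements $b$, $l$, $d_k$ $(k\in\mathbb N)$, $h_i$ $(i\in I)$ and $p_{i,u}$ $(i\in I,\ u\in T)$. The framed order $O(\lambda,P)$ is given by the strict relation $<$ consisting exactly of the following pairs:

* (a) $b<l$; $b<d_k$ for all $k$; $l<d_0$; $l<d_1$; $d_{2k}<d_{2k+1}$ and $d_{2k+2}<d_{2k+1}$ for all $k$;
* (b) $p_{i,u}<h_i$;
* (c) $p_{i,u}<d_{2k+3}$ iff $k\in\lambda(i,u)$;
* (d) $p_{i,u}<d_1$ iff $(i,u)\in P$.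

We call $F=\{l\}\cup\{d_k:k\in\mathbb N\}$ the frame. It is a zigzag $d_0<d_1>d_2<d_3>d_4<\cdots$ with a triangle $l<d_0<d_1$ at its beginning. The element $h_i$ is the hub of packet $i$, and the $p_{i,u}$ are the points of packet $i$. The set $\lambda(i,u)$ is the name of $p_{i,u}$, written on $d_3,d_5,d_7,\dots$; the single bit "$(i,u)\in P$" is written on $d_1$. Put $H=\{h_i:i\in I\}$. For instance, if $I=\{*\}$, $T=\{0\}$, $\lambda(*,0)=\{1\}$ and $P=\emptyset$, there is one point $p_{*,0}$, and it lies below exactly $h_*$ and $d_5$.

**Lemma 2.** $O(\lambda,P)$ is a partial order. Moreover: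

1. its non-minimal elements are exactly the elements of $F\cup H$;
2. each $h_i$ is incomparable with every other element of $F\cup H$, and the elements strictly below $h_i$ are exactly the $p_{i,u}$, $u\in T$;
3. the pairs of distinct comparable elements of $F$ are exactly $\{l,d_0\}$, $\{l,d_1\}$ and $\{d_j,d_{j+1}\}$, $j\in\mathbb N$;
4. the only chain of three elements in $F$ is $l<d_0<d_1$.

*Proof.* No pair $a<a$ is listed. For transitivity, let $a<m<c$. Nothing lies below $b$ or below any $p_{i,u}$, and nothing lies above any $h_i$ or any $d_{2k+1}$; so $m=l$ or $m=d_{2k}$ for some $k$. If $m=l$, then $a=b$ and $c\in\{d_0,d_1\}$, so $a<c$ by (a). If $m=d_{2k}$, then $c$ is some $d_j$, and $a$ is either $b$ or, when $k=0$, possibly $l$ (the points $p_{i,u}$ are never below an even $d$). If $a=b$, then $a<c$. If $k=0$ and $a=l$, then $c=d_1$, the only element above $d_0$, and $l<d_1$.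

Item 1: elements of $F$ are above $b$, and $h_i$ is above $p_{i,u}$ for any $u\in T$, while $b$ and the points are minimal. Item 2: the only listed pairs involving $h_i$ are those in (b). Item 3 is read off from (a). Item 4: the middle element of a three-element chain in $F$ has elements of $F$ both below and above it. Nothing in $F$ is below $l$; nothing is above an odd $d$; nothing in $F$ is below $d_{2k}$ for $k\ge1$. Only $d_0$ remains, with only $l$ below it in $F$ and only $d_1$ above it. $\square$

The purpose of the frame is the next lemma: a reduction between framed orders, however wild as a function, cannot move the frame, so it must carry packets to packets and respect names and bits.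

**Lemma 3 (rigidity).** Let $f:D(I,T)\to D(I',T)$ be any function that is a reduction of $O(\lambda,P)$ to $O(\lambda',P')$. Then $f$ is the identity on $F$, and there is an injection $\phi:I\to I'$ with $f(h_i)=h_{\phi(i)}$ for all $i$. Moreover, for all $i\in I$ and $u\in T$ there is $u'\in T$ with
$$f(p_{i,u})=p_{\phi(i),u'},\qquad \lambda(i,u)=\lambda'(\phi(i),u'),\qquad (i,u)\in P\iff(\phi(i),u')\in P'.\tag{1}$$

*Proof.* As noted above, $f$ is injective and preserves and reflects $<$. Write $H'$ for the set of hubs of the target; the frame $F$ is the same on both sides.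

**Step 1: $f$ fixes the frame.** For $a\in F$ we have $b<a$, so $f(b)<f(a)$ and $f(a)$ is non-minimal; hence $f(F)\subseteq F\cup H'$ by Lemma 2(1). The elements $f(l)<f(d_0)<f(d_1)$ are pairwise comparable and distinct in $F\cup H'$, so none of them is a hub by Lemma 2(2). They form a three-element chain in $F$, so $f(l)=l$, $f(d_0)=d_0$, $f(d_1)=d_1$ by Lemma 2(4). Now let $j\ge1$ and suppose that $f$ fixes $l,d_0,\dots,d_j$. The element $f(d_{j+1})\in F\cup H'$ is comparable with $f(d_j)=d_j$, so it is not a hub, and by injectivity it differs from $l,d_0,\dots,d_j$. By Lemma 2(3), the elements of $F$ comparable with $d_j$ and different from it are $d_{j-1}$, $d_{j+1}$ and, for $j\le 1$, $l$. Hence $f(d_{j+1})=d_{j+1}$.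

**Step 2: hubs go to hubs.** The element $h_i$ is above $p_{i,u}$, so $f(h_i)$ is non-minimal and lies in $F\cup H'$. It is not in $F$, because $F=f(F)$ and $f$ is injective. So $f(h_i)=h_{\phi(i)}$ for some $\phi(i)\in I'$, and $\phi$ is injective because $f$ is.

**Step 3: points keep their names and bits.** Since $p_{i,u}<h_i$, we have $f(p_{i,u})<h_{\phi(i)}$, so $f(p_{i,u})=p_{\phi(i),u'}$ for some $u'$ by Lemma 2(2). Since $f$ fixes $d_{2k+3}$, we get $p_{i,u}<d_{2k+3}$ iff $p_{\phi(i),u'}<d_{2k+3}$, for every $k$; by (c) this says $\lambda(i,u)=\lambda'(\phi(i),u')$. Since $f$ fixes $d_1$, clause (d) gives the last part of (1). $\square$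

**Proposition 4 (the warm-up).** Let $A\subseteq2^{\mathbb N}\times2^{\mathbb N}$. Take $I=\{*\}$, $T=2^{\mathbb N}$, $\lambda(*,u)=\{k:u(k)=1\}$, and $P_x=\{(*,u):u\in A_x\}$, and let $\le_x$ be $O(\lambda,P_x)$. Then some function reduces $\le_x$ to $\le_y$ if and only if $A_x=A_y$, and in that case the identity is a reduction.

*Proof.* If $A_x=A_y$, the two orders coincide. Conversely, let $f$ be a reduction. In (1), the equality of names gives $u=u'$, because $\lambda(*,\cdot)$ is injective; then the last part of (1) says $u\in A_x\iff u\in A_y$, for every $u$. $\square$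

So the relation "$A_x=A_y$" is captured, and in a strong form: either the identity works or nothing does, not even a nonmeasurable function. When $A$ is analytic, each $\le_x$ is analytic, uniformly in $x$, since $A$ enters only through clause (d). The relation $A_x=A_y$, written out, is $\forall u\,(A(x,u)\leftrightarrow A(y,u))$. It is symmetric and begins with a universal quantifier. What changes if we replace it by an arbitrary quasi-order of the form $\exists z\,\forall u\,S(x,y,z,u)$ with $S$ analytic?

## 2. Codes, completeness, and the theorems

**Conventions.** Spaces are Polish or standard Borel. The classes $\mathbf\Sigma^1_n$, $\mathbf\Pi^1_n$ are the boldface projective classes (parameters allowed): $\mathbf\Sigma^1_1$ sets are the analytic ones, $\mathbf\Pi^1_n$ sets are the complements of $\mathbf\Sigma^1_n$ sets, and $\mathbf\Sigma^1_{n+1}$ sets are the projections of $\mathbf\Pi^1_n$ sets. Lightface $\Sigma^1_n$, $\Pi^1_n$ are the parameter-free versions, and every boldface set is a section, at some $p\in2^{\mathbb N}$, of a lightface set of the same class. A $\mathbf\Sigma^1_n$ quasi-order on $X$ is a quasi-order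 that is a $\mathbf\Sigma^1_n$ subset of $X^2$.

**Definition 5 (codes).** Fix a good universal $\mathbf\Sigma^1_1$ set $U\subseteq2^{\mathbb N}\times(2^{\mathbb N})^2$. This means: $U$ is $\Sigma^1_1$; every $\mathbf\Sigma^1_1$ subset of $(2^{\mathbb N})^2$ is a section $U_c$; and for every Polish $Y$ and every $\Sigma^1_1$ set $S\subseteq Y\times(2^{\mathbb N})^2$ there is a Borel map $s:Y\to2^{\mathbb N}$ with $S_y=U_{s(y)}$ for all $y$. Let $\mathrm{QO}$ be the set of $c$ such that $U_c$ is a quasi-order on $2^{\mathbb N}$, and for $c,d\in\mathrm{QO}$ put
$$c\preceq d\iff U_c\le_BU_d .$$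

Goodness says that a uniformly given family of analytic sets has codes that can be found in a Borel way. To see what such an $s$ looks like, suppose $G\subseteq\mathbb N\times2^{\mathbb N}\times(2^{\mathbb N})^2$ is $\Sigma^1_1$ and its sections $G_e$, $e\in\mathbb N$, are exactly the $\Sigma^1_1$ subsets of $2^{\mathbb N}\times(2^{\mathbb N})^2$. Declare that the sequence consisting of $e$ zeros, a one, and then $y$ codes $\{(\alpha,\beta):G(e,y,\alpha,\beta)\}$. If $S=G_e$, then $s(y)=0^e1^\frown y$ sends $y$ to a code of $S_y$, and $s$ is even continuous.

Every uncountable standard Borel space is Borel isomorphic to $2^{\mathbb N}$, so every $\mathbf\Sigma^1_1$ quasi-order on such a space is, up to Borel isomorphism, some $U_c$. The relation $\preceq$ is reflexive and transitive on $\mathrm{QO}$, and it is a $\mathbf\Sigma^1_3$ subset of $(2^{\mathbb N})^2$; we verify this in Section 6, as the case $n=1$ of a general count. The set $\mathrm{QO}$ itself need not be Borel.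

**Definition 6 (completeness in the codes).** $\preceq$ is a complete $\mathbf\Sigma^1_3$ quasi-order if for every $\mathbf\Sigma^1_3$ quasi-order $Q$ on a standard Borel space $X$ there is a Borel map $f:X\to2^{\mathbb N}$ with $f(X)\subseteq\mathrm{QO}$ such that $x\,Q\,y\iff f(x)\preceq f(y)$ for all $x,y\in X$.

One level of this kind is a known result. Code quasi-orders on the discrete space $\mathbb N$ by their characteristic functions; the set of codes is closed. On these codes $\le_B$ corresponds to embeddability between countable partial orders, and it is a complete $\mathbf\Sigma^1_1$ quasi-order. The paper "Complete Analytic Equivalence Relations" asks whether something similar happens at other levels, for example whether $\preceq$ is a complete $\mathbf\Sigma^1_3$ quasi-order. It is, in ZFC with no further assumptions.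

**Theorem A.** $\preceq$ is a complete $\mathbf\Sigma^1_3$ quasi-order, in the sense of Definition 6.

**Theorem B.**

1. The reductions $f$ in Theorem A can be taken injective, with all $U_{f(x)}$ partial orders. There is a Borel set $B\subseteq\mathrm{QO}$ such that $\preceq\restriction B$ is a complete $\mathbf\Sigma^1_3$ quasi-order on the standard Borel space $B$. Bireducibility $\preceq\cap\succeq$ is likewise complete for $\mathbf\Sigma^1_3$ equivalence relations.
2. On these ranges, $\le_B$ may be replaced by any relation lying between "there is an injective Borel reduction" and "there is a reduction (arbitrary function)".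
3. For every $n\ge1$, $\le_B$ on $\mathbf\Sigma^1_n$ quasi-orders, and also on $\mathbf\Pi^1_n$ quasi-orders, is $\mathbf\Sigma^1_{n+2}$ in the codes and is a complete $\mathbf\Sigma^1_{n+2}$ quasi-order.
4. $\le_B$ on closed quasi-orders on $\mathbb N^{\mathbb N}$, coded by trees, is a complete $\mathbf\Sigma^1_2$ quasi-order.

In item 3, let $\Gamma$ be $\mathbf\Sigma^1_n$ or $\mathbf\Pi^1_n$; one uses a good universal set $U^\Gamma$ for $\Gamma$, defined like $U$ (it exists by Moschovakis, *Descriptive Set Theory*, Ch. 3), and defines $\mathrm{QO}_\Gamma$ and $\preceq_\Gamma$ from it as above. The next two lemmas are the bookkeeping common to all the completeness proofs. On a first hearing, read $\Gamma=\mathbf\Sigma^1_1$ and $m=3$.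

**Lemma 7 (changing the space).** Let $m\geq 1$, let $Q$ be a $\mathbf\Sigma^1_m$ quasi-order on a standard Borel space $X$, let $Y$ be $2^{\mathbb N}$ or $\mathbb N^{\mathbb N}$, and let $j:X\to Y$ be a Borel injection (one always exists). Then
$$Q'=\{(j(x),j(y)):x\,Q\,y\}\cup\{(\alpha,\alpha):\alpha\in Y\}$$
is a $\mathbf\Sigma^1_m$ quasi-order on $Y$, and $x\,Q\,y\iff j(x)\,Q'\,j(y)$.

*Proof.* The set $j(X)$ is Borel and $j$ is a Borel isomorphism onto it, so the first set is $\mathbf\Sigma^1_m$; the diagonal is closed. Reflexivity is clear. If $(\alpha,\beta)$ and $(\beta,\gamma)$ are in $Q'$ and one of them is a diagonal pair, then $(\alpha,\gamma)$ is the other one; if neither is, all three points are in $j(X)$ and transitivity of $Q$ applies. The last equivalence holds because $j$ is injective and $Q$ is reflexive. $\square$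

**Lemma 8 (passing to codes).** Let $D$ be an uncountable Polish space, and for $x\in2^{\mathbb N}$ let $\le_x$ be a quasi-order on $D$ such that $\{(x,a,a'):a\le_xa'\}\subseteq2^{\mathbb N}\times D^2$ is in $\Gamma$. Let $\varphi:D\to2^{\mathbb N}$ be a Borel isomorphism. Then there is a Borel map $s:2^{\mathbb N}\to2^{\mathbb N}$ such that $U^\Gamma_{s(x)}$ is the image of $\le_x$ under $\varphi$, for every $x$. In particular $s(x)\in\mathrm{QO}_\Gamma$. A function $g$ reduces $U^\Gamma_{s(x)}$ to $U^\Gamma_{s(y)}$ iff $\varphi^{-1}g\varphi$ reduces $\le_x$ to $\le_y$. If $x\mapsto{\le_x}$ is injective, so is $s$.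

*Proof.* The set $R=\{(x,\varphi(a),\varphi(a')):a\le_xa'\}\subseteq2^{\mathbb N}\times(2^{\mathbb N})^2$ is in $\Gamma$, being the image of a set in $\Gamma$ under a Borel isomorphism. It may need a parameter, so write it as the section at some $p\in2^{\mathbb N}$ of a lightface set $R'\subseteq(2^{\mathbb N}\times2^{\mathbb N})\times(2^{\mathbb N})^2$ of the same class. Goodness with $Y=2^{\mathbb N}\times2^{\mathbb N}$ gives a Borel $s'$ with $R'_{(p,x)}=U^\Gamma_{s'(p,x)}$; put $s(x)=s'(p,x)$. Then $U^\Gamma_{s(x)}=R_x$, which is the $\varphi$-image of $\le_x$, and the statement about reductions is a translation along $\varphi$. If $s(x)=s(x')$, then $R_x=R_{x'}$, so $\le_x$ and $\le_{x'}$ are equal. $\square$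

For the warm-up, with $A$ analytic, give $D$ the topology of a countable discrete set plus a copy of $2^{\mathbb N}$ for the points $p_{*,u}$. The set $\{(x,a,a'):a\le_xa'\}$ is the union of a Borel set and the analytic set coming from clause (d). Lemma 8 and Proposition 4 show that "$A_x=A_y$" reduces to $\preceq$ in the sense of Definition 6.

## 3. One packet per witness, and a two-point counterexample

Let now $x\,Q\,y\iff\exists z\,\forall u\,S(x,y,z,u)$. The order attached to $x$ may use $x$ but not $y$, while the condition $S(x,y,z,u)$ involves both. The natural plan is to write it into the *target*. The order attached to $y$ gets a packet for each possible source $x'$ and each candidate witness $z$; the points of this packet are named after $x'$ and $u$, and their bits record $S(x',y,z,u)$. The order attached to $x$ also gets one packet of its own, named after $x$, with all bits true. A reduction must send this special packet to some packet of the target with the same names and all bits true; choosing that packet amounts to choosing $z$.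

In symbols, let $X,Z,T$ be nonempty sets, let $\varepsilon:X\times T\to\mathcal P(\mathbb N)$ be injective, and let $I=\{\emptyset\}\cup(X\times Z)$. Let $O_x$ be the framed order in which the points of the packet $\emptyset$ have names $\varepsilon(x,u)$ and all bits true, and those of the packet $(x',z)$ have names $\varepsilon(x',u)$ and bits "$S(x',x,z,u)$".

One direction works. If $f$ reduces $O_x$ to $O_y$, let $\phi$ be the map of Lemma 3. The names of the packet $\phi(\emptyset)$ of $O_y$ must come from $x$, by injectivity of $\varepsilon$, and then $u'=u$ in (1); its bits are therefore true at every $u$. So either $\phi(\emptyset)=\emptyset$ and $x=y$, or $\phi(\emptyset)=(x,z)$ and $\forall u\,S(x,y,z,u)$. Either way $x\,Q\,y$, if $Q$ is reflexive.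

The other direction fails. The *remaining* packets of $O_x$ must be sent somewhere too, and a reduction must also reproduce their false bits. Here is a case small enough to check. Let $X=\{0,1\}$, $Z=\{0\}$, $T=\{0,1\}$; let $S(0,0,0,u)$, $S(1,1,0,u)$ and $S(0,1,0,u)$ hold for both $u$, and let $S(1,0,0,u)$ hold only for $u=0$. Then $\exists z\forall u\,S$ defines the quasi-order $Q=\{(0,0),(1,1),(0,1)\}$, so $0\,Q\,1$. Suppose that $f$ reduces $O_0$ to $O_1$, and look at the packet $w=(1,0)$ of $O_0$: its names are $\varepsilon(1,u)$, and its bit is true at $u=0$ and false at $u=1$. By (1), $f$ sends it to a packet of $O_1$ named after $1$, with $u'=u$, whose bit at $u=1$ is false. The packets of $O_1$ named after $1$ are $\emptyset$, with all bits true, and $(1,0)$, with bits $S(1,1,0,u)$, also all true. So $f$ does not exist.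

In general, if $x\,Q\,y$ with witness $z$, then a packet $(x',z')$ of $O_x$, with bits $S(x',x,z',u)$, needs a partner in $O_y$ that is named after $x'$ and has *exactly* the same bits. Since $S(x,y,z,u)$ is true for all $u$, the conjunction
$$S(x',x,z',u)\wedge S(x,y,z,u)\tag{2}$$
has the same truth value as $S(x',x,z',u)$ for every $u$. So it suffices to give $O_y$ a packet for the two-step route $x'\to x\to y$ with witnesses $z',z$, named after its starting point $x'$, with bits (2). The two-step packets of $O_x$ then need three-step partners in $O_y$, and so on. We therefore take packets for *all finite paths*. Appending a fixed path then carries the packets of $x$ to those of $y$. Nothing false is introduced, because a path all of whose steps are true at every $u$ is a $Q$-chain from its start to its end, and $Q$ is transitive.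

## 4. Packets indexed by paths

Let $X,Z,T$ be nonempty sets, $S\subseteq X\times X\times Z\times T$ arbitrary, and $\varepsilon:X\times T\to\mathcal P(\mathbb N)$ injective. Let $\sigma\in\{+,-\}$; the sign lets us write either $S$ or its negation into the order, and only $+$ is needed for Theorem A.

**Definition 9.** Let $W=\bigcup_{n\ge0}(X\times Z)^n$. For $x\in X$ and $w=(x_0,z_0,\dots,x_{n-1},z_{n-1})\in W$ put $x_n:=x$ and
$$t_x(w)=x_0,\qquad S_x(w,u):\iff\forall i<n\ \ S(x_i,x_{i+1},z_i,u).$$
So $w$ is read as a path that ends at $x$ and starts at $t_x(w)$. For $w=\emptyset$ we have $t_x(\emptyset)=x$, and $S_x(\emptyset,u)$ holds for all $u$. Let $\le_x$ be the framed order on $D=D(W,T)$ with names $\lambda_x(w,u)=\varepsilon(t_x(w),u)$ and bits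
$$(w,u)\in P_x\iff S_x(w,u)\quad(\text{if }\sigma=+),\qquad (w,u)\in P_x\iff\neg S_x(w,u)\quad(\text{if }\sigma=-).$$

For example, $w=(x_0,z_0,x_1,z_1)$ has $S_x(w,u)\iff S(x_0,x_1,z_0,u)\wedge S(x_1,x,z_1,u)$, which is the pattern in (2).

The map $x\mapsto{\le_x}$ is injective, because by (c) the set $\{k:p_{\emptyset,u}<_xd_{2k+3}\}=\varepsilon(x,u)$ can be read off from $\le_x$, and it determines $x$.

Let $Q_S$ be the reflexive transitive closure of $\{(x,y):\exists z\,\forall u\,S(x,y,z,u)\}$ on $X$.

**Lemma 10.** For $x,y\in X$ the following are equivalent: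

* (i) some function $f:D\to D$ satisfies $a\le_xa'\iff f(a)\le_yf(a')$ for all $a,a'\in D$;
* (ii) $x\,Q_S\,y$;
* (iii) there is $v\in W$ such that the map $f_v$ fixing $b$, $l$ and all $d_k$, with $f_v(h_w)=h_{w^\frown v}$ and $f_v(p_{w,u})=p_{w^\frown v,u}$, satisfies $a\le_xa'\iff f_v(a)\le_yf_v(a')$ for all $a,a'\in D$.

*Proof.* That (iii) implies (i) is immediate.

**From (ii) to (iii): append the path.** The aim is to choose $v$ so that appending it changes neither names nor bits. Since $x\,Q_S\,y$, there is $v=(x_0,z_0,\dots,x_{n-1},z_{n-1})$ such that, with $x_n=y$, we have $S(x_i,x_{i+1},z_i,u)$ for all $i<n$ and all $u\in T$; here $x_0=x$ if $n\ge1$, and $x=y$ if $n=0$. In both cases $t_y(v)=x$, and $S_y(v,u)$ holds for all $u$.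

Let $w\in W$ and $u\in T$. The path $w^\frown v$, ending at $y$, first follows $w$, arrives at $t_y(v)=x$, and then follows $v$. If $w\ne\emptyset$, its start is the first entry of $w$; if $w=\emptyset$, its start is $t_y(v)=x=t_x(\emptyset)$. Its steps are the steps of $w$, regarded as a path ending at $x$, together with the steps of $v$, regarded as a path ending at $y$. Hence
$$t_y(w^\frown v)=t_x(w),\qquad S_y(w^\frown v,u)\iff S_x(w,u)\wedge S_y(v,u)\iff S_x(w,u).\tag{3}$$
Next, $w\mapsto w^\frown v$ is injective, so $f_v$ is injective. We check that $<$ is preserved in both directions. Clause (a) involves only fixed elements. For (b): $p_{w,u}<_xh_{w'}$ iff $w=w'$ iff $w^\frown v=w'^\frown v$ iff $f_v(p_{w,u})<_yf_v(h_{w'})$. For (c), the names agree by the first part of (3). For (d), the bits agree by the second part of (3), for either sign. All other pairs of distinct elements are unrelated on both sides, since $f_v$ maps frame elements, hubs and points to frame elements, hubs and points and fixes $b$.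

**From (i) to (ii): read off the path.** The aim is to find the image of the packet $\emptyset$ of $x$. Let $f$ be as in (i), and let $\phi:W\to W$ be the map given by Lemma 3. Put $w=\phi(\emptyset)$. For every $u\in T$, (1) provides $u'\in T$ with $f(p_{\emptyset,u})=p_{w,u'}$ and
$$\varepsilon(x,u)=\varepsilon(t_x(\emptyset),u)=\varepsilon(t_y(w),u').$$
Since $\varepsilon$ is injective, $u'=u$ and $t_y(w)=x$. The agreement of bits in (1) now gives, for either sign, $S_x(\emptyset,u)\iff S_y(w,u)$. The left side is true. So $S_y(w,u)$ holds for *every* $u\in T$, with the same $w$.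

Write $w=(x_0,z_0,\dots,x_{n-1},z_{n-1})$ and $x_n=y$. If $n=0$, then $x=t_y(\emptyset)=y$. If $n\ge1$, then $x_0=x$, and $\forall u\,S(x_i,x_{i+1},z_i,u)$ for each $i<n$, so that $(x_i,x_{i+1})$ belongs to the relation whose closure is $Q_S$. In both cases $x\,Q_S\,y$. $\square$

Two points deserve attention. The hub keeps the quantifiers in the right order: $w$, and with it the witnesses $z_i$, is fixed by $f(h_\emptyset)$ before any $u$ is considered. And in the example of Section 3 the obstruction is gone: the packet $(1,0)$ of the order for $0$ is sent to the packet $(1,0,0,0)$ of the order for $1$, whose bits $S(1,0,0,u)\wedge S(0,1,0,u)$ are true at $u=0$ and false at $u=1$.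

## 5. From paths to Theorem A, and what its proof gives for free

**Proof of Theorem A.** Let $Q$ be a $\mathbf\Sigma^1_3$ quasi-order on a standard Borel space.

**Step 1: normal form.** By Lemma 7 we may assume that $Q$ lives on $2^{\mathbb N}$. A $\mathbf\Sigma^1_3$ set is a projection of a $\mathbf\Pi^1_2$ set, and a $\mathbf\Pi^1_2$ set has the form $\forall u$ followed by a $\mathbf\Sigma^1_1$ condition. So there is a $\mathbf\Sigma^1_1$ set $S\subseteq(2^{\mathbb N})^4$ with
$$x\,Q\,y\iff\exists z\in2^{\mathbb N}\ \forall u\in2^{\mathbb N}\ S(x,y,z,u).$$
Apply Section 4 with $X=Z=T=2^{\mathbb N}$, this $S$, $\sigma=+$ and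
$$\varepsilon(x,u)=\{2i:x(i)=1\}\cup\{2i+1:u(i)=1\},$$
which is injective. Since $Q$ is reflexive and transitive, $Q_S=Q$.

**Step 2: $\le_x$ is analytic, uniformly in $x$.** Give $W=\bigsqcup_n(2^{\mathbb N}\times2^{\mathbb N})^n$ the disjoint-sum topology, and give $D$ the topology of the disjoint sum of the countable discrete set $\{b,l,d_0,d_1,\dots\}$, a copy of $W$ (the hubs) and a copy of $W\times2^{\mathbb N}$ (the points). These spaces are Polish, and $D$ is uncountable. The map $(x,w)\mapsto t_x(w)$ is continuous, being a coordinate projection on each summand. The set $\{(x,w,u):S_x(w,u)\}$ is $\mathbf\Sigma^1_1$: on the part where $w$ has length $n$ it is the intersection of the preimages of $S$ under the $n$ continuous maps $(x,w,u)\mapsto(x_i,x_{i+1},z_i,u)$. Now $\{(x,a,a'):a\le_xa'\}$ is the union of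

* the diagonal part $\{(x,a,a)\}$, which is closed;
* the part from (a), which is $2^{\mathbb N}$ times a countable set of pairs;
* the part from (b), $\{(x,p_{w,u},h_w)\}$, which is closed;
* the part from (c), $\bigcup_k\{(x,p_{w,u},d_{2k+3}):k\in\varepsilon(t_x(w),u)\}$, which is Borel;
* the part from (d), $\{(x,p_{w,u},d_1):S_x(w,u)\}$, which is $\mathbf\Sigma^1_1$.

So it is $\mathbf\Sigma^1_1$. Lemma 8 gives a Borel map $s:2^{\mathbb N}\to2^{\mathbb N}$ with values in $\mathrm{QO}$.

**Step 3: $s$ is a reduction.** If $x\,Q\,y$, take $v$ as in Lemma 10(iii). The map $f_v:D\to D$ is continuous, since on each summand it appends a constant; so $\varphi f_v\varphi^{-1}$ is a Borel reduction of $U_{s(x)}$ to $U_{s(y)}$, and $s(x)\preceq s(y)$. If $s(x)\preceq s(y)$ via $g$, then $\varphi^{-1}g\varphi$ satisfies Lemma 10(i), so $x\,Q_S\,y$, that is, $x\,Q\,y$. $\blacksquare$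

**Proof of Theorem B(1).** The final map is $f=s\circ j$, with $j$ the injection of Lemma 7. Since $x\mapsto{\le_x}$ is injective, so is $s$ by Lemma 8, and hence so is $f$. All $U_{s(x)}$ are isomorphic copies of the partial orders $\le_x$.

**Step 1: one $\mathbf\Sigma^1_3$ quasi-order to which all others reduce.** Let $V\subseteq2^{\mathbb N}\times(2^{\mathbb N})^2$ be a $\mathbf\Sigma^1_3$ set that is universal for the $\mathbf\Sigma^1_3$ subsets of $(2^{\mathbb N})^2$. Not every $V_c$ is a quasi-order, so we close off: define $Q^*$ on $2^{\mathbb N}\times2^{\mathbb N}$ by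
$$(c,x)\,Q^*\,(c',y)\iff c=c'\text{ and }\bigl[x=y\ \text{or}\ \exists n\ge1\,\exists x_0,\dots,x_n\,(x_0=x,\ x_n=y,\ \forall i<n\ (x_i,x_{i+1})\in V_c)\bigr].$$
This is a quasi-order, and it is $\mathbf\Sigma^1_3$, because that class is closed under countable unions, finite intersections, projections and continuous preimages. If $Q$ is a $\mathbf\Sigma^1_3$ quasi-order on $2^{\mathbb N}$, then $Q=V_c$ for some $c$, and $x\mapsto(c,x)$ reduces $Q$ to $Q^*$, because $V_c$ is already reflexive and transitive. With Lemma 7, every $\mathbf\Sigma^1_3$ quasi-order on a standard Borel space Borel reduces to $Q^*$.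

**Step 2: the set $B$.** The first part gives an injective Borel $f:2^{\mathbb N}\times2^{\mathbb N}\to2^{\mathbb N}$ with range in $\mathrm{QO}$ that reduces $Q^*$ to $\preceq$. By the Lusin–Souslin theorem, $B=f(2^{\mathbb N}\times2^{\mathbb N})$ is Borel and $f$ is a Borel isomorphism onto $B$. It carries $Q^*$ to $\preceq\restriction B$, which is therefore a complete $\mathbf\Sigma^1_3$ quasi-order on $B$.

**Step 3: bireducibility.** As an intersection of two $\mathbf\Sigma^1_3$ relations, $\preceq\cap\succeq$ is $\mathbf\Sigma^1_3$. Let $E$ be a $\mathbf\Sigma^1_3$ equivalence relation. It is a quasi-order, so some Borel $f$ reduces it to $\preceq$. By symmetry of $E$, $x\,E\,y$ holds iff both $x\,E\,y$ and $y\,E\,x$ hold, that is, iff $f(x)\preceq f(y)\preceq f(x)$. $\blacksquare$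

**Proof of Theorem B(2).** In Step 3 of the proof of Theorem A, $x\,Q\,y$ produced the reduction $\varphi f_v\varphi^{-1}$, which is Borel and injective because $f_v$ is injective. If $\neg(x\,Q\,y)$, Lemma 10 excludes every reduction, Borel or not. So if a relation on codes is implied by "there is an injective Borel reduction" and implies "there is a reduction", then $s$ reduces $Q$ to it. $\blacksquare$

## 6. Higher projective levels

Let $n\ge1$ and let $\Gamma$ be $\mathbf\Sigma^1_n$ or $\mathbf\Pi^1_n$. We prove Theorem B(3).

**Step 1: the upper bound.** The aim is to write $c\preceq_\Gamma d$ as a $\Sigma^1_{n+2}$ formula; the quantifier "there is a Borel map" is handled by Borel codes. Recall the standard facts: the set of Borel codes is $\Pi^1_1$, and there are two $\Sigma^1_1$ relations which, on codes, express "$\alpha$ is in the coded set" and "$\alpha$ is not in the coded set". Code a Borel function $2^{\mathbb N}\to2^{\mathbb N}$ by a sequence $e=(e_i)$ of Borel codes, with $f_e(\alpha)(i)=1$ iff $\alpha$ lies in the set coded by $e_i$. Every Borel function has such a code. The set $\mathrm{BC}$ of all such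 sequences is $\Pi^1_1$, and there is a $\Sigma^1_1$ set $G$ with
$$G(e,\alpha,\beta)\iff f_e(\alpha)=\beta\qquad(e\in\mathrm{BC}),$$
namely: for every $i$, either $\beta(i)=1$ and $\alpha$ is in the set coded by $e_i$, or $\beta(i)=0$ and $\alpha$ is not in it. So for $c,d\in\mathrm{QO}_\Gamma$ we have $c\preceq_\Gamma d$ iff
$$\exists e\in\mathrm{BC}\ \forall\alpha,\alpha',\beta,\beta'\ \bigl[G(e,\alpha,\beta)\wedge G(e,\alpha',\beta')\to\bigl((\alpha,\alpha')\in U^\Gamma_c\leftrightarrow(\beta,\beta')\in U^\Gamma_d\bigr)\bigr].\tag{4}$$
The bracket is a Boolean combination of $\Sigma^1_n$ sets, hence $\Delta^1_{n+1}$. With the universal quantifiers it becomes $\Pi^1_{n+1}$, and the condition $e\in\mathrm{BC}$ is $\Pi^1_1$, so (4) is $\Sigma^1_{n+2}$. The set $\mathrm{QO}_\Gamma$ is $\Pi^1_{n+1}$, since reflexivity and transitivity are universal quantifications over Boolean combinations of conditions on $U^\Gamma$. So $\preceq_\Gamma$ is $\Sigma^1_{n+2}$. For $\Gamma=\mathbf\Sigma^1_1$ this is the bound for $\preceq$ stated in Section 2.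

**Step 2: completeness.** Let $Q$ be a $\mathbf\Sigma^1_{n+2}$ quasi-order, on $2^{\mathbb N}$ by Lemma 7. Write $x\,Q\,y\iff\exists z\,\forall u\,S(x,y,z,u)$ with $S$ in $\mathbf\Sigma^1_n$ and $z,u$ ranging over $2^{\mathbb N}$. Use the same $X,Z,T,\varepsilon$ and the same topology on $D$ as in Section 5, with $\sigma=+$ if $\Gamma=\mathbf\Sigma^1_n$ and $\sigma=-$ if $\Gamma=\mathbf\Pi^1_n$. The set $\{(x,w,u):S_x(w,u)\}$ is $\mathbf\Sigma^1_n$, since for each length of $w$ it is a finite intersection of continuous preimages of $S$. The part of $\{(x,a,a'):a\le_xa'\}$ that comes from (d) is given by $S_x(w,u)$ if $\sigma=+$, and by $\neg S_x(w,u)$ if $\sigma=-$; in both cases it is in $\Gamma$. The other parts are Borel, as before, and $\Gamma$ contains the Borel sets and is closed under finite unions. So the whole set is in $\Gamma$, and Lemma 8 gives a Borel $s$ with values in $\mathrm{QO}_\Gamma$. Lemma 10 holds for both signs, so Step 3 of the proof of Theorem A applies word for word and gives $x\,Q\,y\iff s(x)\preceq_\Gamma s(y)$. $\blacksquare$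

## 7. Closed quasi-orders on $\mathbb N^{\mathbb N}$

For Theorem B(4), a code is a tree $\tau$ on $\mathbb N\times\mathbb N$, that is, a set of pairs $(q,r)$ of finite sequences of equal length, closed under initial segments, such that its set of branches $[\tau]\subseteq(\mathbb N^{\mathbb N})^2$ is a quasi-order. Branch sets of trees are exactly the closed sets. For example, the tree $\{(q,q)\}$ codes equality.

**Step 1: the upper bound.** Membership in $[\tau]$ is a Borel condition, so "$[\tau]$ is reflexive and transitive" is $\Pi^1_1$, and the set of codes is $\Pi^1_1$. Code Borel functions $\mathbb N^{\mathbb N}\to\mathbb N^{\mathbb N}$ by double sequences $e=(e_{i,m})$ of Borel codes: let $f_e(\alpha)(i)$ be the least $m$ such that $\alpha$ is in the set coded by $e_{i,m}$, and $0$ if there is none. Every Borel function is of this form. Again the set of codes is $\Pi^1_1$, and the graph is $\Sigma^1_1$ on codes, because membership and nonmembership both are, and $\Sigma^1_1$ is closed under countable unions and intersections. In the analogue of (4), with $[\tau],[\tau']$ in place of $U^\Gamma_c,U^\Gamma_d$, the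 bracket says that two $\Sigma^1_1$ conditions imply a Borel one; it is $\Pi^1_1$, and so is everything after $\exists e$. So $\le_B$ is $\Sigma^1_2$ in these codes.

**Step 2: normal form.** Let $Q$ be a $\mathbf\Sigma^1_2$ quasi-order, on $\mathbb N^{\mathbb N}$ by Lemma 7. A $\mathbf\Sigma^1_2$ set is a projection of a $\mathbf\Pi^1_1$ set, and a $\mathbf\Pi^1_1$ set has the form $\forall u\in\mathbb N^{\mathbb N}$ followed by an open condition. So
$$x\,Q\,y\iff\exists z\in\mathbb N^{\mathbb N}\ \forall u\in\mathbb N^{\mathbb N}\ S(x,y,z,u)\qquad\text{with }S\text{ open}.$$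
Since $S$ is open and we want closed orders, we write the negation of $S$ into them: apply Section 4 with $X=Z=T=\mathbb N^{\mathbb N}$, $\sigma=-$, and
$$\varepsilon(x,u)=\{\langle0,i,x(i)\rangle:i\in\mathbb N\}\cup\{\langle1,i,u(i)\rangle:i\in\mathbb N\},$$
where $\langle\cdot,\cdot,\cdot\rangle$ is an injective coding of triples by natural numbers. This $\varepsilon$ is injective, and for each fixed $k$ the condition $k\in\varepsilon(x,u)$ is clopen: it is a condition on one value of $x$ or of $u$, or it is never satisfied. As before, $Q_S=Q$. Give $W$ and $D$ the sum topologies; $D$ is a zero-dimensional Polish space.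

**Step 3: $\{(x,a,a'):a\le_xa'\}$ is closed in $\mathbb N^{\mathbb N}\times D^2$.** The pieces of $D$ are the single points $b,l,d_k$, the sets of all $h_w$ with $w$ of length $n$, and the sets of all $p_{w,u}$ with $w$ of length $n$. They are clopen, and their products form a clopen partition of $D^2$. So it suffices to check closedness on each product of two pieces.

* For two single points, the condition does not depend on $x$, so the set is everything or empty.
* For a piece of hubs with itself, or a piece of points with itself, the condition is equality, which is closed.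
* For points and hubs of the same length $n$, the condition for $p_{w,u}\le_xh_{w'}$ is $w=w'$, which is closed.
* For points of length $n$ and $d_{2k+3}$, the condition is $k\in\varepsilon(t_x(w),u)$, which is clopen, since $t_x(w)$ is continuous in $(x,w)$.
* For points of length $n$ and $d_1$, the condition is $\neg S_x(w,u)$. This is closed, since $S_x(w,u)$ is a finite conjunction of open conditions on $(x,w,u)$.
* For all other ordered pairs of pieces, the set is empty.

**Step 4: transfer to $\mathbb N^{\mathbb N}$.** In Section 5 a Borel isomorphism was good enough, but now closedness must survive. The space $D\times\mathbb N^{\mathbb N}$ is nonempty, zero-dimensional and Polish. Its compact subsets have empty interior. Indeed, a compact set with nonempty interior would contain $\{a\}\times N$ for some $a\in D$ and some basic open $N\subseteq\mathbb N^{\mathbb N}$. This set is closed, hence would be compact; but $N$ is homeomorphic to $\mathbb N^{\mathbb N}$, which is not compact. By the Alexandrov–Urysohn theorem, $D\times\mathbb N^{\mathbb N}$ is homeomorphic to $\mathbb N^{\mathbb N}$. Let $\theta:\mathbb N^{\mathbb N}\cong D\times\mathbb N^{\mathbb N}\to D$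 be the projection, and let $\eta:D\to\mathbb N^{\mathbb N}$ correspond to $a\mapsto(a,0^\infty)$, where $0^\infty$ is the constant sequence zero. Both are continuous, and $\theta\eta=\mathrm{id}_D$. Put
$$R=\{(x,\alpha,\beta):\theta(\alpha)\le_x\theta(\beta)\},$$
which is closed in $(\mathbb N^{\mathbb N})^3$ by Step 3. Each section $R_x$ is a quasi-order, being the pullback of a partial order. Let $\tau_R$ be the tree of $R$, so that $[\tau_R]=R$, and put
$$\tau_x=\{(q,r):|q|=|r|,\ (x\restriction|q|,q,r)\in\tau_R\}.$$
This is a tree. Whether $(q,r)\in\tau_x$ depends only on $x\restriction|q|$, so $x\mapsto\tau_x$ is continuous. Finally, $(\alpha,\beta)\in[\tau_x]$ iff $(x\restriction n,\alpha\restriction n,\beta\restriction n)\in\tau_R$ for all $n$, iff $(x,\alpha,\beta)\in R$. So $[\tau_x]=R_x$ is a closed quasi-order.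

**Step 5: $x\mapsto\tau_x$ is a reduction.** If $x\,Q\,y$, take $v$ as in Lemma 10(iii). The map $\eta f_v\theta$ is continuous, and since $\theta\eta=\mathrm{id}_D$,
$$\alpha\,R_x\,\beta\iff\theta(\alpha)\le_x\theta(\beta)\iff f_v\theta(\alpha)\le_yf_v\theta(\beta)\iff\eta f_v\theta(\alpha)\,R_y\,\eta f_v\theta(\beta).$$
So $R_x\le_BR_y$. Conversely, let $g$ be any reduction of $R_x$ to $R_y$. Then for $a,a'\in D$,
$$a\le_xa'\iff\eta(a)\,R_x\,\eta(a')\iff g\eta(a)\,R_y\,g\eta(a')\iff\theta g\eta(a)\le_y\theta g\eta(a').$$
So $\theta g\eta$ satisfies Lemma 10(i), and therefore $x\,Q\,y$. $\blacksquare$
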